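\title{Powers of triangle areas on the sphere: from the regular tetrahedron to the equilateral triangle}

\begin{abstract}
Choose three points of the unit sphere $S^2$ independently according to a probability measure $\mu$, and average the $s$-th power of the area of the triangle that they span. We show that this average is maximized by the uniform measure on the vertices of a regular tetrahedron for $2\le s\le s^*$ and by the uniform measure on the vertices of an equilateral triangle on a great circle for $s\ge s^*$, where $s^*=\log\frac{27}{16}/\log\frac98\approx4.44$. We determine all maximizers for $s\ge2$ and show that both ranges are sharp. The proof reduces to the exponent $s^*$, where we construct a polynomial majorant that is sharp for both configurations at once.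
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $S^{n-1}\subset\mathbb R^n$ be the unit sphere and let $\mathrm{Area}(x,y,z)$ be the area of the (possibly degenerate) Euclidean triangle with vertices $x,y,z$. For $s>0$ and a Borel probability measure $\mu$ on $S^{n-1}$ define the three-point energy and its supremum by
\[
I_{n,s}(\mu)=\iiint \mathrm{Area}(x,y,z)^s\,d\mu(x)\,d\mu(y)\,d\mu(z),\qquad \mathcal I(n,s)=\sup_\mu I_{n,s}(\mu).
\]
A \emph{maximizer} is a measure that attains the supremum. We study $n=3$ and write $I_s=I_{3,s}$ and $\mathcal I_s=\mathcal I(3,s)$; ``measure'' means Borel probability measure on $S^2$.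

A measure with large energy must balance two demands. Three random points should be distinct with high probability, which favors spreading the mass, and the triangles they span should be large, which favors concentrating it on a few well separated points. The larger $s$ is, the more the second demand weighs. Let $\Delta_k$ be the uniform measure on the $k+1$ vertices of a regular $k$-simplex inscribed in a great $S^{k-1}$; on $S^2$ this gives the equilateral triangle $\Delta_2$ on a great circle and the regular tetrahedron $\Delta_3$. Their squared edge lengths are $3$ and $\frac83$, so their nondegenerate triangles have areas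
\[
\alpha_2=\frac{3\sqrt3}{4},\qquad \alpha_3=\frac{2\sqrt3}{3},
\]
and three independent vertices are distinct with probability $\frac6{27}$ and $\frac{24}{64}$. Thus
\begin{equation}\label{eq:ratio}
I_s(\Delta_2)=\tfrac29\alpha_2^s,\qquad I_s(\Delta_3)=\tfrac38\alpha_3^s,\qquad \frac{I_s(\Delta_2)}{I_s(\Delta_3)}=\frac{16}{27}\Big(\frac98\Big)^s .
\end{equation}
The triangle $\Delta_2$ uses only the largest possible area $\alpha_2$ (see \eqref{eq:q-weta}), while $\Delta_3$ gives up a factor $\frac89$ in area for a factor $\frac{27}{16}$ in probability. The two energies agree exactly at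
\[
s^*=\frac{\log(27/16)}{\log(9/8)}=1+\frac{\log(3/2)}{\log(9/8)}\approx 4.44247 .
\]
The simplest guess is that no third measure intervenes, so that $\Delta_3$ is a maximizer for $2\le s\le s^*$ and $\Delta_2$ for $s\ge s^*$. Whether this is true is the question posed in \cite{SDP}. It is known that, for every $n\ge3$, $\mathcal I(n,2)$ is attained by the uniform surface measure (with value $\frac12=I_2(\Delta_3)$ when $n=3$), $\mathcal I(n,4)$ by $\Delta_3$, and $\mathcal I(n,s)$ by $\Delta_2$ for $s\ge6$. We prove the guess without using these facts.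

\begin{theorem}\label{thm:value}
For $2\le s\le s^*$ we have $\mathcal I_s=\frac38\alpha_3^s=I_s(\Delta_3)$, and for $s\ge s^*$ we have $\mathcal I_s=\frac29\alpha_2^s=I_s(\Delta_2)$.
\end{theorem}

\begin{theorem}\label{thm:class}
Up to rotation, the maximizers of $I_s$ are: only $\Delta_2$ for $s>s^*$; exactly $\Delta_2$ and $\Delta_3$ for $s=s^*$; only $\Delta_3$ for $2<s<s^*$; and, for $s=2$, exactly the measures with $\int x\,d\mu=0$ and $\int xx^{T}d\mu=\frac13 I$. For $0<s<2$, $\Delta_3$ is not a maximizer. Hence $\Delta_3$ is a maximizer if and only if $2\le s\le s^*$, and $\Delta_2$ is a maximizer if and only if $s\ge s^*$.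
\end{theorem}

The method is to bound a power of the area pointwise by a polynomial $F$ in the inner products of the three points whose average can be bounded because it is assembled from squares. Section~\ref{sec:avg} carries this out for $s=2$, where $F$ is the squared area itself, and reduces Theorem~\ref{thm:value} to the exponent $s^*$. There both $\Delta_2$ and $\Delta_3$ are extremal, so every inequality used must be an equality for both. In Section~\ref{sec:F} this constraint dictates $F$ almost completely. Section~\ref{sec:point} proves the pointwise bound, and Section~\ref{sec:class} treats the cases of equality.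

\section{Triangles inscribed in the sphere}\label{sec:tri}

Let $x_1,x_2,x_3\in S^2$. Throughout, $\{i,j,k\}=\{1,2,3\}$ and $\sum_i$ runs over the three choices of $i$. Put
\[
u_i=x_j\cdot x_k,\qquad a_i=1-u_i\ge0,\qquad b_i=u_i+\tfrac12=\tfrac32-a_i ,
\]
so that $|x_j-x_k|^2=2a_i$, and $b_i=0$ on the edges of $\Delta_2$. Let $\sigma_1,\sigma_2,\sigma_3$ be the elementary symmetric functions of the $a_i$, and $e_1,e_2,e_3$ those of the $b_i$. The basic quantities are
\[
q=4\,\mathrm{Area}^2,\qquad D=\det(x_1,x_2,x_3)^2,\qquad g_i=u_i-u_ju_k .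
\]
Heron's formula $16\,\mathrm{Area}^2=2\sum_{i<j}\ell_i^2\ell_j^2-\sum_i\ell_i^4$ with $\ell_i^2=2a_i$ gives $q=2\sigma_2-\sum a_i^2=4\sigma_2-\sigma_1^2$. The number $D$ is the determinant of the Gram matrix, $D=1+2u_1u_2u_3-\sum u_i^2$; inserting $u_i=1-a_i$ gives $D=2\sigma_2-\sum a_i^2-2\sigma_3$. From $a_i=\frac32-b_i$ we get $\sigma_1=\frac92-e_1$, $\sigma_2=\frac{27}4-3e_1+e_2$ and $\sigma_3=\frac{27}8-\frac94e_1+\frac32e_2-e_3$. Altogether,
\begin{equation}\label{eq:qD}
D=q-2\sigma_3,\qquad q=\tfrac{27}4-3e_1-e_1^2+4e_2,\qquad D=\tfrac32e_1-e_1^2+e_2+2e_3 .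
\end{equation}
In the variables $u_i$ we have $q=3-2\sum u_i+2\sum_{i<j}u_iu_j-\sum u_i^2$, and $\sum g_i=\sum u_i-\sum_{i<j}u_iu_j$, so
\begin{equation}\label{eq:area}
\mathrm{Area}^2=\tfrac14q=\tfrac14\sum_i(1-u_i^2)-\tfrac12\sum_i g_i .
\end{equation}

A line meets the sphere in at most two points, so $q>0$ if and only if the three points are distinct. For distinct points we use three parameters adapted to the geometry:
\[
w=\tfrac19|x_1+x_2+x_3|^2,\qquad \eta=1-\frac{3q}{\sigma_1^2},\qquad \delta=\frac Dq .
\]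
Here $w$ is the squared norm of the centroid. Since $|x_1+x_2+x_3|^2=3+2\sum u_i=2e_1$, we have $e_1=\frac92w$ and $\sigma_1=\frac92(1-w)$, so $0\le w<1$. The number $\eta$ measures the deviation from equilateral shape: $\sigma_1^2-3q=4(\sigma_1^2-3\sigma_2)=2\sum_i(a_j-a_k)^2$, so $0\le\eta<1$, with $\eta=0$ exactly for equilateral triangles. Finally $|\det(x_1,x_2,x_3)|$ is twice the area times the distance from the origin to the plane of the triangle, so $\delta$ is the square of that distance. From the definition of $\eta$,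
\begin{equation}\label{eq:q-weta}
q=\tfrac{27}4(1-w)^2(1-\eta),\qquad\text{hence}\qquad \mathrm{Area}^2\le\tfrac{27}{16}=\alpha_2^2 ,
\end{equation}
and solving the second identity of \eqref{eq:qD} for $e_2$ gives $4e_2=q-\frac{27}4+\frac{27}2w+\frac{81}4w^2$, that is,
\begin{equation}\label{eq:e2}
e_2=\tfrac{27}4w^2-\tfrac{27}{16}\eta(1-w)^2 .
\end{equation}

An equilateral triangle with common inner product $u\in[-\frac12,1)$ has
\begin{equation}\label{eq:equi}
q=3(1-u)^2,\qquad D=(1-u)^2(1+2u),\qquad \eta=0,\qquad \delta=w=\tfrac13(1+2u).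
\end{equation}
The triangle of $\Delta_2$ has $w=0$ and the faces of $\Delta_3$, where $u=-\frac13$, have $w=\frac19$.

The centroid lies in the plane of the triangle, so $\delta\le w$. We shall need a sharper bound, which comes from Schur's inequality.

\begin{lemma}[Schur's inequality]\label{lem:schur}
Let $X,Y,Z\ge0$ have elementary symmetric functions $E_1,E_2,E_3$. Then
\[
E_1^3-4E_1E_2+9E_3\ge0,\qquad E_1^4-5E_1^2E_2+4E_2^2+6E_1E_3\ge0 .
\]
\end{lemma}

\begin{proof}
For $t>0$ and $X\ge Y\ge Z$, the cyclic sum $S_t=\sum X^t(X-Y)(X-Z)$ equals $(X-Y)\big[X^t(X-Z)-Y^t(Y-Z)\big]+Z^t(X-Z)(Y-Z)\ge0$. Sums below run over distinct monomials. We have $S_1=\sum X^3-\sum X^2Y+3E_3$ with $\sum X^3=E_1^3-3E_1E_2+3E_3$ and $\sum X^2Y=E_1E_2-3E_3$, and $S_2=\sum X^4-\sum X^3Y+E_1E_3$ with $\sum X^4=E_1^4-4E_1^2E_2+2E_2^2+4E_1E_3$ and $\sum X^3Y=E_1^2E_2-2E_2^2-E_1E_3$. These are the two expressions.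
\end{proof}

\begin{lemma}\label{lem:range}
For three distinct points, $0\le\delta\le\delta_1:=w-\frac18\eta(1-w)$.
\end{lemma}

\begin{proof}
The quartic Schur inequality for the $a_i$ reads $6\sigma_1\sigma_3\ge(4\sigma_2-\sigma_1^2)(\sigma_1^2-\sigma_2)=q(\sigma_1^2-\sigma_2)$. Since $\sigma_2=\frac14(q+\sigma_1^2)$ and $q=\frac13\sigma_1^2(1-\eta)$, we have $\sigma_1^2-\sigma_2=\frac1{12}\sigma_1^2(8+\eta)$. By \eqref{eq:qD},
\[
1-\delta=\frac{2\sigma_3}q\ge\frac{\sigma_1^2-\sigma_2}{3\sigma_1}=\frac{\sigma_1(8+\eta)}{36}=(1-w)\Big(1+\frac\eta8\Big).\qedhere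
\]
\end{proof}

\section{Averages, the exponent 2, and reduction to the critical exponent}\label{sec:avg}

For a measure $\mu$ and a continuous function $\Phi$ on $(S^2)^3$ write $\langle\Phi\rangle_\mu=\iiint\Phi\,d\mu^3$. Let $C=\int xx^T\,d\mu(x)$. This matrix is positive semidefinite with trace $1$; let $\epsilon_1=1,\epsilon_2,\epsilon_3$ be the elementary symmetric functions of its eigenvalues. Let $P_x$ be the orthogonal projection onto the plane $x^\perp$, and put
\[
h_i=\tfrac12(1-u_j^2)(1-u_k^2)-D .
\]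
All our information on averages comes from one observation: if one point is held fixed, the other two are independent with the same law, so the average of a product of a function of one with the same function of the other is a square.

\begin{lemma}\label{lem:avg}
Let $\mu$ be a measure and $\varphi$ a continuous function on $\mathbb R$. Then:
\begin{enumerate}
\item[(i)] $\displaystyle\langle g_i\,\varphi(b_j)\varphi(b_k)\rangle_\mu=\int\Big|\int\varphi\big(x\cdot y+\tfrac12\big)P_xy\,d\mu(y)\Big|^2d\mu(x)\ge0$;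
\item[(ii)] $\displaystyle\langle h_i\,\varphi(b_j)\varphi(b_k)\rangle_\mu=\int\Big[\operatorname{tr}W_x^2-\tfrac12(\operatorname{tr}W_x)^2\Big]d\mu(x)\ge0$, where $W_x$ is the symmetric operator $\int\varphi(x\cdot y+\frac12)\,P_xy\,(P_xy)^T\,d\mu(y)$ on $x^\perp$;
\item[(iii)] $\langle1-u_i^2\rangle_\mu=2\epsilon_2$ and $\langle D\rangle_\mu=6\epsilon_3$.
\end{enumerate}
\end{lemma}

\begin{proof}
Put $x=x_i$, $y'=P_xx_j$, $z'=P_xx_k$. The arguments $b_k=x\cdot x_j+\frac12$ and $b_j=x\cdot x_k+\frac12$ depend on $(x,x_j)$ and $(x,x_k)$ only.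

(i) We have $y'\cdot z'=x_j\cdot x_k-(x\cdot x_j)(x\cdot x_k)=g_i$. Integrate over $x_j$ and $x_k$.

(ii) Here $|y'|^2=1-u_k^2$, $|z'|^2=1-u_j^2$ and $D=\det(x,y',z')^2=|y'|^2|z'|^2-(y'\cdot z')^2$. Thus $h_i=(y'\cdot z')^2-\frac12|y'|^2|z'|^2=\operatorname{tr}(YZ)-\frac12\operatorname{tr}Y\operatorname{tr}Z$ with $Y=y'y'^T$, $Z=z'z'^T$, and integration gives the formula. If $\lambda,\lambda'$ are the two eigenvalues of $W_x$, the integrand is $\frac12(\lambda-\lambda')^2$.

(iii) We have $\langle u_i^2\rangle_\mu=\operatorname{tr}C^2$ and $\langle u_1u_2u_3\rangle_\mu=\operatorname{tr}C^3$. Hence $\langle1-u_i^2\rangle_\mu=1-\operatorname{tr}C^2=2\epsilon_2$ and $\langle D\rangle_\mu=1-3\operatorname{tr}C^2+2\operatorname{tr}C^3=6\epsilon_3$, by Newton's identity $6\epsilon_3=p_1^3-3p_1p_2+2p_3$ for the power sums $p_m=\operatorname{tr}C^m$.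
\end{proof}

The exponent $2$ shows the method in its simplest form: \eqref{eq:area} already writes the integrand as a term controlled by $C$ minus terms with nonnegative average.

\begin{proposition}\label{prop:two}
For every measure, $I_2(\mu)\le\frac12$, with equality if and only if $\int x\,d\mu=0$ and $C=\frac13I$.
\end{proposition}

\begin{proof}
Let $\bar x=\int x\,d\mu$. By \eqref{eq:area} and Lemma~\ref{lem:avg}(i) with $\varphi=1$ and (iii),
\[
I_2(\mu)=\tfrac32\epsilon_2-\tfrac32\int|P_x\bar x|^2\,d\mu(x).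
\]
Since $1-3\epsilon_2$ is half the sum of the squared differences of the eigenvalues of $C$, we have $\epsilon_2\le\frac13$ with equality only for $C=\frac13I$. In that case $\int|P_x\bar x|^2d\mu=|\bar x|^2-\bar x^TC\bar x=\frac23|\bar x|^2$, which vanishes only for $\bar x=0$.
\end{proof}

Normalize the area by that of a tetrahedral face:
\[
r=\mathrm{Area}/\alpha_3,\qquad \tau=r^2=\tfrac34\mathrm{Area}^2=\tfrac3{16}q .
\]
Then $\langle r^s\rangle_{\Delta_3}=\frac38$ for every $s$, Proposition~\ref{prop:two} says $\langle r^2\rangle_\mu\le\frac38$, and $\langle r^{s^*}\rangle_{\Delta_2}=\frac38$ by the definition of $s^*$. The core of the paper is the same bound at the critical exponent.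

\begin{theorem}\label{thm:crit}
For every measure, $\langle r^{s^*}\rangle_\mu\le\frac38$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:value} from Theorem~\ref{thm:crit}]
Let $2\le s\le s^*$ and write $s=2(1-\theta)+s^*\theta$ with $\theta\in[0,1]$. The weighted AM--GM inequality gives $r^s\le(1-\theta)r^2+\theta r^{s^*}$, so
\begin{equation}\label{eq:interp}
\langle r^s\rangle_\mu\le(1-\theta)\langle r^2\rangle_\mu+\theta\langle r^{s^*}\rangle_\mu\le\tfrac38 ,
\end{equation}
that is, $I_s(\mu)\le\frac38\alpha_3^s$. Let $s\ge s^*$. By \eqref{eq:q-weta}, $\mathrm{Area}^s\le\alpha_2^{s-s^*}\mathrm{Area}^{s^*}$, so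
\begin{equation}\label{eq:large}
I_s(\mu)\le\alpha_2^{s-s^*}I_{s^*}(\mu)\le\alpha_2^{s-s^*}\cdot\tfrac38\alpha_3^{s^*}=\tfrac29\alpha_2^s .
\end{equation}
By \eqref{eq:ratio} the two bounds are attained by $\Delta_3$ and $\Delta_2$.
\end{proof}

\begin{remark}
The dimension enters through Lemma~\ref{lem:avg}: the constant $\frac12$ in (ii) is $1/\dim x^\perp$, and $C$ has three eigenvalues. The restriction to $S^2$ cannot be dropped from Theorem~\ref{thm:value}: on $S^3$ the simplex $\Delta_4$ has squared edges $\frac52$, so $I_{4,2}(\Delta_4)=\frac{60}{125}\cdot\frac{75}{64}=\frac9{16}>\frac12=I_{4,2}(\Delta_3)$.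
\end{remark}

\section{A majorant that is sharp for both configurations}\label{sec:F}

We look for a function $F$ with $F\ge r^{s^*}$ pointwise and $\langle F\rangle_\mu\le\frac38$ for all $\mu$. For $\mu=\Delta_2$ and $\mu=\Delta_3$ both inequalities must then be equalities: $F=r^{s^*}$ on all triples of vertices, and nothing may be lost in the estimate of $\langle F\rangle_\mu$. Put $\nu=s^*-2\in(2,3)$, so that $(\frac98)^\nu=\frac{27}{16}\cdot\frac{64}{81}=\frac43$. By \eqref{eq:q-weta}, $\tau=\big(\frac98(1-w)\big)^2(1-\eta)$, and so for distinct points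
\begin{equation}\label{eq:target}
r^{s^*}=\tau\cdot f(w)(1-\eta)^{\nu/2},\qquad f(w)=\tfrac43(1-w)^\nu .
\end{equation}
Note that $f(0)=\frac43$, $f(\frac19)=1$ and $f'(\frac19)=-\frac98\nu$.

\subsection*{First attempt}
For the uniform measure on $N$ points, the nonzero eigenvalues of $NC$ are those of the Gram matrix. For $\Delta_3$ and $\Delta_2$ the Gram matrices are $\frac43I-\frac13J$ and $\frac32I-\frac12J$, with $J$ the all-ones matrix, so $C$ has eigenvalues $(\frac13,\frac13,\frac13)$ and $(\frac12,\frac12,0)$. The bound $\epsilon_2\le\frac13$ used for $s=2$ is strict at $\Delta_2$, but the cubic Schur inequality $1-4\epsilon_2+9\epsilon_3\ge0$ is an equality at both spectra. It can be written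
\begin{equation}\label{eq:schurC}
\tfrac32\epsilon_2-\tfrac{27}8\epsilon_3=\tfrac38-\tfrac38(1-4\epsilon_2+9\epsilon_3)\le\tfrac38 ,
\end{equation}
and by Lemma~\ref{lem:avg}(iii) the left side is the average of $\frac14\sum(1-u_i^2)-\frac9{16}D$. In view of \eqref{eq:area} this suggests
\[
F_0=\tfrac14q-\tfrac9{16}D=\tau\big(\tfrac43-3\delta\big),
\]
whose average is at most $\frac38$. Test it on equilateral triangles, where $\delta=w$ and $\eta=0$. We need $\frac43-3w\ge f(w)$. The left side is the chord of the strictly convex function $f$ through $w=0$ and $w=\frac19$. So $F_0$ has the right values on both configurations and lies above $r^{s^*}$ between them, but it falls below for $w>\frac19$. It needs a correction that vanishes at $w=0$ and $w=\frac19$ and turns the crossing at $\frac19$ into a tangency.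

\subsection*{The correction}
We see first which instances of Lemma~\ref{lem:avg} lose nothing. Let $x$ be a vertex of $\Delta_2$ or $\Delta_3$. The other vertices have a common value $\beta$ of $x\cdot y+\frac12$, and $P_xx=0$. In (i) the inner integral is $\varphi(\beta)P_x\int y\,d\mu=0$, so every $\varphi$ is admissible. In (ii), $W_x=\varphi(\beta)P_xCP_x$. For $\Delta_3$ this is a multiple of the identity of $x^\perp$ and nothing is lost. For $\Delta_2$ the operator $P_xCP_x$ has rank one, so we need $\varphi(\beta)=\varphi(0)=0$. This is the reason for the variable $b$, and the simplest choice is $\varphi(b)=b$. We therefore take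
\[
H=-\sum_ih_i\,b_jb_k-\sum_ig_i\,K(b_j,b_k),\qquad F=F_0+cH ,
\]
with a constant $c>0$ and a symmetric polynomial $K$ of degree at most $2$ in each variable.

The function $F$ must vanish on triples of vertices with a repetition, and the simplest way to achieve this is to make $H$ vanish on all degenerate triples. If $x_1=x_2$, then $u_3=1$, $u_1=u_2=u$, $b_1=b_2=b$, $D=g_1=g_2=h_1=h_2=0$, $g_3=1-u^2$ and $h_3=\frac12(1-u^2)^2$. So $H=0$ amounts to
\begin{equation}\label{eq:diag}
K(b,b)=-\tfrac12(1-u^2)b^2=-\tfrac38b^2-\tfrac12b^3+\tfrac12b^4,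
\end{equation}
where we used $1-u^2=\frac34+b-b^2$. This determines $K$ up to a multiple of $(b-b')^2$:
\[
K=-\tfrac38bb'-\tfrac14bb'(b+b')+\tfrac12b^2b'^2-\lambda(b-b')^2 .
\]
To apply Lemma~\ref{lem:avg}(i) we must write $\frac12+cK$, where the constant $\frac12$ comes from \eqref{eq:area}, as a nonnegative combination of products $\varphi(b)\varphi(b')$. The coefficient $c(2\lambda-\frac38)$ of $bb'$ must then be nonnegative, which excludes $\lambda=0$. The value $\lambda=\frac9{32}$ will serve for both inequalities: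
\begin{equation}\label{eq:K}
K(b,b')=-\tfrac9{32}(b^2+b'^2)+\tfrac3{16}bb'-\tfrac14bb'(b+b')+\tfrac12b^2b'^2 .
\end{equation}

On an equilateral triangle $H$ involves only the diagonal \eqref{eq:diag}. With $g_i=u(1-u)$ and \eqref{eq:equi},
\[
H=\tfrac32b^2(1-u^2)\big[u(1-u)-(1-u^2)\big]+3b^2D=\tfrac32b^2(1-u)^2(1+3u).
\]
Since $\tau=\frac9{16}(1-u)^2$, $b=\frac32w$ and $1+3u=\frac92(w-\frac19)$, this is $H=27\,\tau\,w^2(w-\frac19)$: the correction does vanish on both configurations, and it is positive where $F_0$ fails. On equilateral triangles $F=\tau B_0(w)$ with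
\[
B_0(w)=\tfrac43-3w+27c\,w^2\big(w-\tfrac19\big).
\]
As $w=\frac19$ is an interior point of $[0,1)$ and $B_0(\frac19)=f(\frac19)$, the inequality $B_0\ge f$ forces $B_0'(\frac19)=f'(\frac19)$, that is, $-3+\frac c3=-\frac98\nu$. This fixes
\begin{equation}\label{eq:c}
c=9-\tfrac{27}8\nu=\tfrac{63}4-\tfrac{27}8s^*,\qquad 0.75<c<0.76 .
\end{equation}
The bounds follow from $0.40546<\ln\frac32<0.40547$ and $0.11778<\ln\frac98<0.11779$, which give $4.4422<s^*<4.4427$. From now on $K$ and $c$ are given by \eqref{eq:K} and \eqref{eq:c}.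

The equilateral case of the pointwise bound now follows with an explicit margin, which we shall spend later.

\begin{lemma}\label{lem:equi}
For $0\le w<1$ we have $B_0(w)-f(w)\ge27c\,w(w-\frac19)^2$. In particular $B_0\ge f$, with equality only at $w\in\{0,\frac19\}$.
\end{lemma}

\begin{proof}
Let $p(w)=\frac43-3w+3c\,w(w-\frac19)$. Then $p(0)=f(0)$, $p(\frac19)=f(\frac19)$ and $p'(\frac19)=-3+\frac c3=f'(\frac19)$, so $p$ is the quadratic Hermite interpolant of $f$. The error formula states that for each $w\in[0,1)$ there is $\xi\in[0,1)$ with $f(w)-p(w)=\frac16f'''(\xi)\,w(w-\frac19)^2$. (For $w\notin\{0,\frac19\}$, choose $\kappa$ so that $f(t)-p(t)-\kappa t(t-\frac19)^2$ vanishes at $t=w$; it has four zeros counted with multiplicity, and Rolle's theorem applied three times gives $f'''(\xi)=6\kappa$.) Since $\nu>2$, we have $f'''=-\frac43\nu(\nu-1)(\nu-2)(1-w)^{\nu-3}<0$, so $f\le p$. Finally $B_0-p=(27cw-3c)\,w(w-\frac19)=27c\,w(w-\frac19)^2$.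
\end{proof}

\begin{proposition}\label{prop:int}
For every measure, $\langle F\rangle_\mu\le\frac38$.
\end{proposition}

\begin{proof}
By \eqref{eq:area},
\[
F=\Big[\tfrac14\sum_i(1-u_i^2)-\tfrac9{16}D\Big]-\sum_ig_i\big[\tfrac12+cK(b_j,b_k)\big]-c\sum_ih_i\,b_jb_k .
\]
The first bracket has average at most $\frac38$ by \eqref{eq:schurC}, and the last sum has nonnegative average by Lemma~\ref{lem:avg}(ii). For the middle sum, the term $-\frac9{32}c(b^2+b'^2)$ has to be absorbed by the constant $\frac12$. Completing squares,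
\[
\tfrac12+cK=\tfrac12\big(1-\tfrac{9c}{16}b^2\big)\big(1-\tfrac{9c}{16}b'^2\big)+\tfrac{3c}{16}\big(b-\tfrac43b^2\big)\big(b'-\tfrac43b'^2\big)+\big(\tfrac c6-\tfrac{81c^2}{512}\big)b^2b'^2 .
\]
Indeed, the first product gives $\frac12-\frac{9c}{32}(b^2+b'^2)$, the second gives $\frac{3c}{16}bb'-\frac c4bb'(b+b')$, and the coefficients of $b^2b'^2$ add up to $\frac{81c^2}{512}+\frac c3+\frac c6-\frac{81c^2}{512}=\frac c2$. The last coefficient is nonnegative because $0<c<1<\frac{512}{486}$. Lemma~\ref{lem:avg}(i) applies to each of the three products.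
\end{proof}

To compare $F$ with $r^{s^*}=\tau\cdot\tau^{\nu/2}$ we want to divide by $\tau$. This is possible because $H$ is a combination of $q$ and $D=q\delta$.

\begin{lemma}\label{lem:H}
$H=qL+\frac12DQ$, where $L=-\frac7{64}e_1+\frac1{32}e_2$ and $Q=\frac{63}{64}-\frac{11}{32}e_1+\frac32e_2$.
\end{lemma}

\begin{proof}
Let $m_r=\sum b_i^r$, and let $m_{rt}$ be the sum of the distinct monomials $b_i^rb_j^t$, $i\ne j$. From $g_i=-\frac34+b_i+\frac12(b_j+b_k)-b_jb_k$ we obtain, term by term,
\begin{align*}
T_1&=\textstyle\sum g_i(b_j^2+b_k^2)=-\tfrac32m_2+m_3+\tfrac32m_{21}-m_{31},\\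
T_2&=\textstyle\sum g_ib_jb_k=-\tfrac34e_2+3e_3+\tfrac12m_{21}-m_{22},\\
T_3&=\textstyle\sum g_ib_jb_k(b_j+b_k)=-\tfrac34m_{21}+2e_1e_3+\tfrac12m_{31}+m_{22}-m_{32},\\
T_4&=\textstyle\sum g_ib_j^2b_k^2=-\tfrac34m_{22}+e_2e_3+\tfrac12m_{32}-m_{33},
\end{align*}
and from $1-u^2=\frac34+b-b^2$,
\[
T_5=\tfrac12\sum(1-u_j^2)(1-u_k^2)b_jb_k=\tfrac9{32}e_2+\tfrac38m_{21}-\tfrac38m_{31}+\tfrac12m_{22}-\tfrac12m_{32}+\tfrac12m_{33}.
\]
In $H=\frac9{32}T_1-\frac3{16}T_2+\frac14T_3-\frac12T_4-T_5+De_2$ the terms $m_{32}$ and $m_{33}$ cancel, leaving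
\begin{multline*}
H=-\tfrac{27}{64}m_2-\tfrac9{64}e_2+\tfrac9{32}m_3-\tfrac{15}{64}m_{21}-\tfrac9{16}e_3\\
+\tfrac7{32}m_{31}+\tfrac5{16}m_{22}+\tfrac12e_1e_3-\tfrac12e_2e_3+De_2 .
\end{multline*}
Insert $m_2=e_1^2-2e_2$, $m_{22}=e_2^2-2e_1e_3$, the expressions for $m_3,m_{21},m_{31}$ from the proof of Lemma~\ref{lem:schur}, and $De_2=\frac32e_1e_2-e_1^2e_2+e_2^2+2e_2e_3$ from \eqref{eq:qD}:
\[
H=-\tfrac{27}{64}e_1^2+\tfrac9{32}e_1^3+\tfrac{45}{64}e_2+\tfrac{27}{64}e_1e_2-\tfrac{25}{32}e_1^2e_2+\tfrac78e_2^2+e_3Q .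
\]
This is linear in $e_3$ with coefficient $Q$, and so is $\frac12DQ$. By \eqref{eq:qD},
\begin{align*}
\tfrac12DQ&=\tfrac{189}{256}e_1-\tfrac34e_1^2+\tfrac{11}{64}e_1^3+\tfrac{63}{128}e_2+\tfrac{61}{64}e_1e_2-\tfrac34e_1^2e_2+\tfrac34e_2^2+e_3Q,\\
qL&=-\tfrac{189}{256}e_1+\tfrac{21}{64}e_1^2+\tfrac7{64}e_1^3+\tfrac{27}{128}e_2-\tfrac{34}{64}e_1e_2-\tfrac1{32}e_1^2e_2+\tfrac18e_2^2 ,
\end{align*}
and the two lines add up to $H$ coefficient by coefficient.
\end{proof}

\section{The pointwise inequality}\label{sec:point}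

\begin{proposition}\label{prop:point}
$F\ge r^{s^*}$ on $(S^2)^3$. For three distinct points, equality holds only for equilateral triangles with common inner product $-\frac12$ or $-\frac13$.
\end{proposition}

Together with Proposition~\ref{prop:int} this gives $\langle r^{s^*}\rangle_\mu\le\langle F\rangle_\mu\le\frac38$, which is Theorem~\ref{thm:crit} and completes the proof of Theorem~\ref{thm:value}.

\begin{proof}
If two points coincide, then $q=D=0$ and $F=0=r^{s^*}$ by Lemma~\ref{lem:H}. Let the points be distinct, and write $v=1-w$. Since $q=\frac{16}3\tau$ and $D=\frac{16}3\tau\delta$, Lemma~\ref{lem:H} gives $F=\tau G$ with $G=\frac43-3\delta+c\big(\frac{16}3L+\frac83\delta Q\big)$. Inserting $e_1=\frac92w$ and \eqref{eq:e2},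
\begin{equation}\label{eq:G}
G(\delta)=\tfrac43-3\delta+c\Big[-\tfrac{21}8w+\tfrac98w^2-\tfrac9{32}\eta v^2+\delta\Big(\tfrac{21}8-\tfrac{33}8w+27w^2-\tfrac{27}4\eta v^2\Big)\Big].
\end{equation}
By \eqref{eq:target} we must show $G\ge f(w)(1-\eta)^{\nu/2}$. As $\nu/2>1$, it suffices to show
\begin{equation}\label{eq:goal}
G(\delta)\ge(1-\eta)f(w).
\end{equation}
Two linearities reduce this to inequalities in $w$ alone. First, $G$ is affine in $\delta$, so by Lemma~\ref{lem:range} it is enough to prove \eqref{eq:goal} at $\delta=0$ and at $\delta=\delta_1$; we do this for all $w\in[0,1)$ and $\eta\in[0,1]$. Second, if $\ell(\eta)$ is affine, then $\ell(\eta)=(1-\eta)\ell(0)+\eta\,\ell(1)$, and therefore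
\begin{equation}\label{eq:aff}
\ell(0)\ge f(w)\ \text{ and }\ \ell(1)>0\quad\Longrightarrow\quad \ell(\eta)>(1-\eta)f(w)\ \text{ for }0<\eta\le1 .
\end{equation}
The upper end $\delta_1$ cannot be replaced by the trivial bound $w$: at $w=\delta=\frac13$, $\eta=1$ the right side of \eqref{eq:G} is $\frac13-\frac{11}{24}c<0$, and it stays negative for $\eta$ near $1$.

\medskip\noindent\emph{The end $\delta=0$.} Here $G(0)=\frac43-c\big[\frac{21}8w-\frac98w^2+\frac9{32}\eta v^2\big]$ is affine in $\eta$. At $\eta=0$ use $f\le\frac43(1-w)^2$, valid since $\nu>2$, together with $\frac43-\frac98c>0$ and $w<1$: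
\[
G(0)-f\ge w\Big[\tfrac83-\tfrac{21}8c-w\big(\tfrac43-\tfrac98c\big)\Big]\ge w\big(\tfrac43-\tfrac32c\big)\ge0 ,
\]
with equality only for $w=0$ because $c<\frac89$. At $\eta=1$ the bracket in $G(0)$ is $\frac9{32}+\frac{33}{16}w-\frac{27}{32}w^2$, whose derivative $\frac{33}{16}-\frac{27}{16}w$ is positive on $[0,1]$ and whose value at $w=1$ is $\frac32$. Hence $G(0)\ge\frac43-\frac32c>0$, and \eqref{eq:aff} applies.

\medskip\noindent\emph{The end $\delta=\delta_1=w-\frac18\eta v$.} Expand \eqref{eq:G} in powers of $\eta$. The constant term is $\frac43-3w+c(27w^3-3w^2)=B_0(w)$, the quadratic term is $\frac{27}{32}c\,v^3\eta^2$, and the coefficient of $\eta$ is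
\begin{align*}
B_1(w)&=\tfrac38v-\tfrac c{64}v\big[18v+432wv+(21-33w+216w^2)\big]\\
&=\tfrac38v-\tfrac c{64}v\,(39+381w-216w^2).
\end{align*}
Thus $G(\delta_1)=B_0+\eta B_1+\frac{27}{32}c\,v^3\eta^2$. Since $v(39+381w-216w^2)=39+342w-597w^2+216w^3$ and $B_0=\frac43-3w+\frac c{64}(1728w^3-192w^2)$,
\[
B_0+B_1=\tfrac{41}{24}-\tfrac{27}8w+\tfrac c{64}N(w),\qquad N(w)=1512w^3+405w^2-342w-39 .
\]
Now $G(\delta_1)$ is convex in $\eta$, and to use \eqref{eq:aff} we bound $\eta^2$ from below by a tangent line. Near $w=0$ and $w=\frac19$ there is no room at $\eta=0$, so we must use the tangent at $0$, that is, drop the term. For larger $w$ this fails (at $w=0.3$ we have $B_0+B_1<0.696-\frac{64}{64}c<0$, as $N(0.3)=-64.326$), but there the margin of Lemma~\ref{lem:equi} pays for the tangent at $\frac13$. To estimate cubics we use, for $w,w_0\ge0$,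
\begin{equation}\label{eq:tan}
w^3\ge3w_0^2w-2w_0^3,\qquad w^2\ge2w_0w-w_0^2 ,
\end{equation}
the differences being $(w-w_0)^2(w+2w_0)$ and $(w-w_0)^2$.

\smallskip\noindent\emph{Case $0\le w\le\frac29$.} Take $\ell(\eta)=B_0+\eta B_1\le G(\delta_1)$. Then $\ell(0)=B_0\ge f$ by Lemma~\ref{lem:equi}. With $w_0=\frac15$ in \eqref{eq:tan},
\[
N\ge(181.44+162-342)w-(24.192+16.2+39)=1.44w-79.392>-80,
\]
so $\ell(1)>\frac{41}{24}-\frac{27}8\cdot\frac29-\frac{80}{64}\cdot0.76=\frac{41}{24}-1.70>0$.

\smallskip\noindent\emph{Case $\frac29\le w<1$.} From $\eta^2\ge\frac23\eta-\frac19$ we get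
\[
G(\delta_1)\ge\ell(\eta):=B_0-\tfrac{3c}{32}v^3+\eta\big[B_1+\tfrac{9c}{16}v^3\big].
\]
By Lemma~\ref{lem:equi}, $\ell(0)-f\ge\frac{3c}{32}\big[288\,w(w-\frac19)^2-(1-w)^3\big]$. The bracket increases on $[\frac29,1)$ and equals $\frac{576}{729}-\frac{343}{729}$ at $w=\frac29$, so $\ell(0)>f$. Next,
\[
\ell(1)=\tfrac{41}{24}-\tfrac{27}8w+\tfrac c{64}N_2,\qquad N_2=N+30v^3=1482w^3+495w^2-432w-9 ,
\]
and $\frac{41}{24}-\frac{27}8w=\frac1{48}+\frac{27}8(\frac12-w)$. For $w\le\frac12$ take $w_0=\frac3{10}$ in \eqref{eq:tan}: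
\[
N_2\ge(400.14+297-432)w-(80.028+44.55+9)=-1.008-265.14\big(\tfrac12-w\big).
\]
As $\frac c{64}<0.011875$, we have $1.008\frac c{64}<0.012<\frac1{48}$ and $265.14\frac c{64}<3.15<\frac{27}8$, so $\ell(1)>0$. For $w\ge\frac12$ take $w_0=\frac12$:
\[
N_2\ge(1111.5+495-432)w-(370.5+123.75+9)=84+1174.5\big(w-\tfrac12\big).
\]
As $c>\frac34$, we have $1174.5\frac c{64}>13>\frac{27}8$, so again $\ell(1)>0$. This proves \eqref{eq:goal}.

\medskip\noindent\emph{Equality.} If $\eta>0$, then \eqref{eq:aff} makes \eqref{eq:goal} strict at both ends, hence for all $\delta\in[0,\delta_1]$. If $\eta=0$, the triangle is equilateral, $F-r^{s^*}=\tau(B_0-f)$, and Lemma~\ref{lem:equi} forces $w\in\{0,\frac19\}$, that is, $u\in\{-\frac12,-\frac13\}$ by \eqref{eq:equi}.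
\end{proof}

\section{The maximizers}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
By \eqref{eq:ratio}, $I_s(\Delta_2)<I_s(\Delta_3)$ for $s<s^*$ and $I_s(\Delta_2)>I_s(\Delta_3)$ for $s>s^*$. So $\Delta_2$ is not a maximizer for any $s<s^*$, and $\Delta_3$ is not one for any $s>s^*$. The case $s=2$ is Proposition~\ref{prop:two}.

\medskip\noindent\emph{The case $s=s^*$.} Let $\mu$ be a maximizer. Then $\frac38=\langle r^{s^*}\rangle_\mu\le\langle F\rangle_\mu\le\frac38$, so the continuous nonnegative function $F-r^{s^*}$ has average $0$ and vanishes on $(\operatorname{supp}\mu)^3$. The energy is positive, so the support has at least three points, and by Proposition~\ref{prop:point} any three of them form an equilateral triangle with inner product $-\frac12$ or $-\frac13$. Fix support points $x\neq y$ and put $u=x\cdot y$. For any other support point $z$ the triangle $xyz$ gives $x\cdot z=u$, and for distinct support points $z,z'$ other than $x$ the triangle $xzz'$ then gives $z\cdot z'=u$. Thus all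 inner products equal $u$. The Gram matrix $(1-u)I+uJ$ of $N$ such points has the eigenvalue $1-u>0$ with multiplicity $N-1$ and the eigenvalue $1+(N-1)u$; it is positive semidefinite of rank at most $3$, so $N\le4$. Hence $\mu$ has $N\in\{3,4\}$ atoms with weights $t_1,\dots,t_N>0$, and its energy is $6E_3(t)\,\mathrm{Area}^{s^*}$, where $E_3$ is the third elementary symmetric function and $\mathrm{Area}$ is the common area of the nondegenerate triangles.

On the simplex $\{t_i\ge0,\ \sum t_i=1\}$, $E_3$ is maximal only at equal weights. For $N=3$ this is the AM--GM inequality, with $6E_3\le\frac29$. For $N=4$ write $E_3=t_1t_2(t_3+t_4)+(t_1+t_2)t_3t_4$. At a maximum at least three weights are positive, so $t_3+t_4>0$, and replacing $t_1\ne t_2$ by their mean would increase $E_3$; the same holds for every pair, so $6E_3\le\frac38$ with equality only at equal weights.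

If $u=-\frac12$, then $N=4$ would give the eigenvalue $1-\frac32<0$. So $N=3$, the energy equals $\frac29\alpha_2^{s^*}$ only for equal weights, and the three points sum to $0$ and lie on a great circle. If $u=-\frac13$, then $N=3$ gives at most $\frac29\alpha_3^{s^*}<\frac38\alpha_3^{s^*}$, so $N=4$ with equal weights. The Gram matrix determines the points up to an orthogonal map, and both configurations are preserved by a reflection, so $\mu$ is a rotation of $\Delta_2$ or $\Delta_3$. Both are maximizers by Theorem~\ref{thm:value}.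

\medskip\noindent\emph{The cases $2<s<s^*$ and $s>s^*$.} A maximizer gives equality throughout \eqref{eq:interp}, where now $0<\theta<1$, respectively throughout \eqref{eq:large}. In both cases $\langle r^{s^*}\rangle_\mu=\frac38$, so $\mu$ is a rotation of $\Delta_2$ or $\Delta_3$, and the comparison at the start of the proof excludes $\Delta_2$ for $s<s^*$ and $\Delta_3$ for $s>s^*$.

\medskip\noindent\emph{The case $0<s<2$.} Let $\mu$ be the uniform surface measure. By symmetry $\int x\,d\mu=0$ and $C=\frac13I$, so $\langle r^2\rangle_\mu=\frac38$; and $\langle r^4\rangle_\mu<\frac38$ because $\Delta_3$ is the only maximizer for $4\in(2,s^*)$. A measure that ties with $\Delta_3$ at $2$ and loses at $4$ must win below $2$: with $\theta=\frac2{4-s}\in(0,1)$ we have $2=s\theta+4(1-\theta)$, and H\"older's inequality gives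
\[
\tfrac38=\langle r^2\rangle_\mu\le\langle r^s\rangle_\mu^{\theta}\,\langle r^4\rangle_\mu^{1-\theta}<\langle r^s\rangle_\mu^{\theta}\big(\tfrac38\big)^{1-\theta}.
\]
Hence $\langle r^s\rangle_\mu>\frac38$, that is, $I_s(\mu)>I_s(\Delta_3)$.

The last sentence of the theorem follows from these cases and Theorem~\ref{thm:value}.
\end{proof}

\begin{thebibliography}{1}
\bibitem{SDP} \emph{Semidefinite Programming Bounds For Energy}, \texttt{https://conservancy.umn.edu/\allowbreak server/\allowbreak api/\allowbreak core/\allowbreak bitstreams/\allowbreak c67d962c-ce9a-4f85-be7e-1fadc6df9e7a/\allowbreak content}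
\end{thebibliography}
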